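\title{Regular maps on Euclidean space deformed by an $A_1$ weight}

\begin{abstract}
An $A_1$ weight $\omega$ on $\mathbb{R}^d$, $d\ge 2$, deforms the Euclidean distance into $D_\omega(x,y)=\omega(B_{x,y})^{1/d}$, where $B_{x,y}$ is the ball with diameter $[x,y]$. We prove that the image of every regular map from $(\mathbb{R}^d,D_\omega)$ into $\mathbb{R}^n$ is contained in the image of a regular map from Euclidean $\mathbb{R}^d$ into $\mathbb{R}^{n+m_d}$, with $m_d$ depending only on $d$. In place of a bi-Lipschitz parametrization of $(\mathbb{R}^d,D_\omega)$ we use a discontinuous map that cuts $\mathbb{R}^d$ along stopping cubes and repacks the pieces. The room for the packing comes from a one-sided Jacobian theorem: for a density $w$ of mean one on the unit cube, bounded above and below, and for $\beta>0$, there is a bi-Lipschitz homeomorphism of the cube, with controlled constant, whose Jacobian is at least $e^{-\beta}w$. The result extends to distances defined by doubling measures.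
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The problem}

Let $d\ge2$. A \emph{weight} on $\mathbb{R}^d$ is a nonnegative locally integrable function $\omega$ that is not almost everywhere zero. We write $|E|$ for Lebesgue measure and $\omega(E)=\int_E\omega$. The weight is an \emph{$A_1$ weight} if there is a constant $C$, its \emph{$A_1$ constant}, such that
\[
\frac1{|B|}\int_B\omega\le C\operatorname*{ess\,inf}_B\omega\qquad\text{for every ball } B\subset\mathbb{R}^d .
\]
Such a weight is positive almost everywhere. It may be very large on a small set, but on no ball does it drop far below its average. For $x,y\in\mathbb{R}^d$ let $B_{x,y}$ be the closed ball of diameter $|x-y|$ that contains $x$ and $y$, and set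
\[
D_\omega(x,y)=\omega(B_{x,y})^{1/d}.
\]
For $\omega=1$ this is $c_d|x-y|$ with $c_d=|B(0,\frac12)|^{1/d}$, and if $\omega$ is continuous at $x$, then $D_\omega(x,y)/|x-y|\to c_d\,\omega(x)^{1/d}$ as $y\to x$. Thus $D_\omega$ stretches lengths near $x$ by the factor $\omega(x)^{1/d}$, so that volumes are stretched by $\omega(x)$. For an $A_1$ weight, $D_\omega$ is comparable, up to constant factors, to a metric, and $(\mathbb{R}^d,D_\omega)$ is regarded as a metric space in this sense; its balls are the sets $\{y:D_\omega(x,y)<r\}$.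

\begin{definition}\label{def:regular}
A map $\phi$ from a metric space $(M,\rho)$ into $\mathbb{R}^n$ is \emph{regular} if there is a constant $C$, its \emph{regularity constant}, such that
\begin{itemize}
\item[(R1)] $|\phi(x)-\phi(y)|\le C\rho(x,y)$ for all $x,y\in M$;
\item[(R2)] for every Euclidean ball $B\subset\mathbb{R}^n$ of radius $r$, the set $\phi^{-1}(B)$ can be covered by at most $C$ balls of $(M,\rho)$ of radius $Cr$.
\end{itemize}
When no metric is specified, $\mathbb{R}^d$ carries the Euclidean metric.
\end{definition}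

Regular maps are bi-Lipschitz maps in which a bounded amount of overlap is allowed at every place and scale. The fold $x\mapsto(|x_1|,x_2,\dots,x_d)$ is regular, because the preimage of a ball lies in two balls of the same radius. The projection $\mathbb{R}^2\to\mathbb{R}$ is Lipschitz but not regular, because the preimage of an interval is an unbounded strip. If $\rho$ is comparable to $D_\omega$, then replacing $\rho$ by $D_\omega$ changes only the constants in (R1) and (R2). So ``regular on $(\mathbb{R}^d,D_\omega)$'' will mean (R1) and (R2) with $D_\omega$ in place of $\rho$; our proofs use no metric axiom for $D_\omega$.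

The following question is posed in \cite{problem}.

\medskip
\noindent\textbf{Problem.} \emph{Let $\omega$ be an $A_1$ weight and let $\phi$ be a regular map from $(\mathbb{R}^d,D_\omega)$ into some $\mathbb{R}^n$. Is there a regular map $\psi:\mathbb{R}^d\to\mathbb{R}^m$, for some $m\ge n$, whose image contains the image of $\phi$, with $\mathbb{R}^n$ viewed as a subspace of $\mathbb{R}^m$?}
\medskip

In other words: do weighted domains produce images that escape the class of regular images of $\mathbb{R}^d$ itself? The simplest cases suggest that they do not. Suppose that there is a bijection $G:\mathbb{R}^d\to\mathbb{R}^d$ with $|G(x)-G(y)|$ comparable to $D_\omega(x,y)$. Then $G$ maps $D_\omega$-balls of radius $r$ into Euclidean balls of radius $Cr$, so $\psi=\phi\circ G^{-1}$ is regular and has the same image as $\phi$.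

\begin{example}\label{ex:power}
Let $0<a<d$ and $\omega(x)=|x|^{-a}$. This is an $A_1$ weight: on a ball $B(z,r)$ with $|z|\ge2r$ it varies by a factor of at most $3^a$, and if $|z|<2r$, then $B(z,r)\subset B(0,3r)$, so the average is at most $Cr^{-a}$ and the infimum at least $(3r)^{-a}$. Let $|x|\ge|y|$. The largest norm of a point of $B_{x,y}$ lies in $[|x|,3|x|]$, so the average of $\omega$ over $B_{x,y}$ is comparable to $|x|^{-a}$, and $D_\omega(x,y)$ is comparable to $|x|^{b-1}|x-y|$ with $b=1-a/d\in(0,1)$. Put $G(x)=|x|^{b-1}x$. With $s=|y|/|x|$,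
\[
|G(x)-G(y)|\le|x|^{b-1}|x-y|+|x|^{b}(s^{b}-s)\le|x|^{b-1}|x-y|+|x|^b(1-s)\le2|x|^{b-1}|x-y|.
\]
The inverse $G^{-1}(u)=|u|^{1/b-1}u$ is $C^1$, and its derivative has operator norm at most $b^{-1}|x|^{1-b}$ on the ball $|u|\le|x|^b$, so $|x-y|\le b^{-1}|x|^{1-b}|G(x)-G(y)|$. Hence $G$ is a map of the kind just described.
\end{example}

For a general weight such a map $G$ need not exist, and we make no attempt to build one. The problem asks for less, since the image of $\psi$ may be larger than that of $\phi$ and extra coordinates are allowed; both freedoms will be used.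

\subsection{Results}

The answer is yes.

\begin{theorem}\label{thm:main}
Let $d\ge2$, let $\omega$ be an $A_1$ weight on $\mathbb{R}^d$, and let $\phi:(\mathbb{R}^d,D_\omega)\to\mathbb{R}^n$ be regular. Then there is a regular map $\psi:\mathbb{R}^d\to\mathbb{R}^{n+m_d}$ with $\phi(\mathbb{R}^d)\times\{0\}\subset\psi(\mathbb{R}^d)$. Here $m_d$ depends only on $d$, and the regularity constant of $\psi$ depends only on $d$, $n$, the $A_1$ constant of $\omega$ and the regularity constant of $\phi$.
\end{theorem}

The analytic tool is a statement about Jacobians. A map $F$ is \emph{$\Lambda$-bi-Lipschitz} if $\Lambda^{-1}|x-y|\le|F(x)-F(y)|\le\Lambda|x-y|$. We write $\nabla F=(\partial_jF_i)$ for the derivative matrix and $JF=|\det\nabla F|$.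

\begin{theorem}[One-sided Jacobian theorem]\label{thm:jac}
Let $d\ge2$. For $M\ge1$ and $\beta>0$ there is $\Lambda=\Lambda(d,M,\beta)$ such that for every measurable $w:[0,1]^d\to[1/M,M]$ with $\int w=1$ there is a $\Lambda$-bi-Lipschitz homeomorphism $F$ of $[0,1]^d$ onto itself with $JF\ge e^{-\beta}w$ almost everywhere.
\end{theorem}

If $w$ depends only on $x_1$, the map $F(x)=(\int_0^{x_1}w,x_2,\dots,x_d)$ is $M$-bi-Lipschitz and has $JF=w$. In general the loss $e^{-\beta}$ is what makes the statement one-sided: since $\int JF=1=\int w$, the inequality $JF\ge w$ would force $JF=w$.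

The method also gives an extension that the problem does not require. A \emph{doubling measure} on $\mathbb{R}^d$ is a nonzero Borel measure $\mu$, finite on balls, with $\mu(B(x,2t))\le C\mu(B(x,t))$ for all $x$ and $t>0$.

\begin{theorem}\label{thm:doubling}
Let $d\ge1$, let $\mu$ be a doubling measure on $\mathbb{R}^d$, let $D_\mu(x,y)=\mu(B_{x,y})^{1/d}$, and let $\phi:(\mathbb{R}^d,D_\mu)\to\mathbb{R}^n$ be regular in the sense of \textup{(R1)}, \textup{(R2)}. Then there is a regular map $\psi:\mathbb{R}^d\to\mathbb{R}^{n+m_d}$ with $\phi(\mathbb{R}^d)\times\{0\}\subset\psi(\mathbb{R}^d)$.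
\end{theorem}

Section~\ref{sec:model} introduces packing maps, the substitute for $G$, and builds one by hand in a model case. Section~\ref{sec:weights} collects the properties of weights that we need, and Section~\ref{sec:reduction} shows that a packing map yields $\psi$. Theorem~\ref{thm:jac} is proved in Section~\ref{sec:jac}, from its infinitesimal form in Section~\ref{sec:div}. Section~\ref{sec:packing} constructs the packing map and completes the proof of Theorem~\ref{thm:main}. Section~\ref{sec:doubling} proves Theorem~\ref{thm:doubling}.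

\subsection*{Conventions}
Cubes have sides parallel to the axes; $\ell(Q)$ is the side length, $\bar Q$ the closure, $AQ$ the concentric cube of side $A\ell(Q)$, and $\omega_Q=\omega(Q)/|Q|$. A half-open cube is a product of intervals $[a_i,a_i+\ell)$; its dyadic subcubes are obtained by repeated bisection, are half-open, and include the cube itself. Two dyadic subcubes of a cube are disjoint or nested. The ball $B(x,t)$ is open and $\bar B(x,t)$ is closed. We write $D=D_\omega$.

\section{Packing maps and a model case}\label{sec:model}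

What does the formula $\psi=\phi\circ G^{-1}$ need from $G$? For the Lipschitz bound (R1) it needs only $D(x,y)\le C|G(x)-G(y)|$. For the covering bound (R2) it needs that the image of a $D$-ball of radius $r$ be covered by boundedly many Euclidean balls of radius $Cr$. This does not require continuity: $G$ may tear a $D$-ball apart, provided that it tears it into boundedly many pieces of the right size. A $D$-ball of radius $r$ is covered by boundedly many dyadic cubes of $\omega$-measure at most $Cr^d$, so it is enough to control images of dyadic cubes. Finally, $G$ need not be onto, if regular maps can be extended from subsets of $\mathbb{R}^d$, and it need only be defined on a dense set.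

\begin{definition}\label{def:packing}
Let $Z\subset\mathbb{R}^d$ and let $\mathcal{F}$ be a family of cubes. A map $g:Z\to\mathbb{R}^d$ is a \emph{packing map} for $\omega$ and $\mathcal{F}$, with constant $C$, if
\begin{align}
D(x,y)&\le C|g(x)-g(y)| &&\text{for all } x,y\in Z,\tag{P1}\label{P1}\\
\operatorname{diam}g(R\cap Z)&\le C\,\omega(R)^{1/d} &&\text{for all } R\in\mathcal{F}.\tag{P2}\label{P2}
\end{align}
\end{definition}

Here is a weight for which no bi-Lipschitz $G$ exists and a packing map can be written down. Let $d=2$, $0<\lambda<1$, and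
\[
\omega(x)=\lambda^{2j}\quad\text{for } 2^{-j-1}\le|x_1|<2^{-j},\ j\in\mathbb{Z}.
\]
This weight decays toward the wall $x_1=0$, so it is not an $A_1$ weight; it does belong to the larger class \eqref{eq:Ainf} in which we shall work (see Section~\ref{sec:weights}). Call a dyadic subsquare $R$ of $[0,1)^2$ a \emph{wall square of level $i$} if $\ell(R)=2^{-i}$ and its left side lies on the wall. If $x,y\in\bar R$, then $B_{x,y}\subset\{|u_1|<2^{-i+1}\}$, where $\omega\le\lambda^{2(i-1)}$ a.e., so
\begin{equation}\label{eq:modelD}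
D(x,y)\le\lambda^{i-1}|x-y|\qquad(x,y\in\bar R,\ R\text{ a wall square of level } i).
\end{equation}
Divide the segment from $(0,0)$ to $(0,1)$ into $2^i$ equal steps. By \eqref{eq:modelD} the sum of $D$ over the steps is at most $\lambda^{i-1}$, which tends to $0$, while $D((0,0),(0,1))>0$. So $D$ is not comparable to a metric, and in particular not to $|G(x)-G(y)|$ for any $G$.

We define a closed square $P(R)$ of side $\lambda^i2^{-i}$ for each wall square $R$ of level $i$, and let $\Psi_R:\bar R\to P(R)$ be the dilation by $\lambda^i$ followed by a translation. Start with $P([0,1)^2)=[0,1]^2$. The two left children $R'$ of $R$ are wall squares of level $i+1$; let $P(R')$ be concentric with $\Psi_R(\bar R')$, and so smaller than it by the factor $\lambda$. Let $Z=(0,1)\times[0,1)$. Each $x\in Z$ lies in the right half of exactly one wall square $R$, and we put $g(x)=\Psi_R(x)$; see Figure~\ref{fig:model}. Since the squares $P$ are nested, $g(R\cap Z)\subset P(R)$ for every wall square $R$.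

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\fill[gray!20] (2,0) rectangle (4,4);
\fill[gray!45] (1,0) rectangle (2,4);
\fill[gray!70] (0.5,0) rectangle (1,4);
\draw (0,0) rectangle (4,4);
\draw (2,0)--(2,4) (0,2)--(2,2) (1,0)--(1,4) (0,1)--(1,1) (0,3)--(1,3) (0.5,0)--(0.5,4);
\draw[very thick] (0,0)--(0,4);
\draw[->] (4.4,2)--(5.6,2) node[midway,above]{$g$};
\begin{scope}[xshift=6cm]
\fill[gray!20] (2,0) rectangle (4,4);
\draw (0,0) rectangle (4,4);
\draw[dashed] (2,0)--(2,4) (0,2)--(2,2);
\foreach \y in {0,2}{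
\fill[gray!45] (1,{\y+0.3}) rectangle (1.7,{\y+1.7});
\draw (0.3,{\y+0.3}) rectangle (1.7,{\y+1.7});
\foreach \z in {0.405,1.105}{
\fill[gray!70] (0.65,{\y+\z}) rectangle (0.895,{\y+\z+0.49});
\draw (0.405,{\y+\z}) rectangle (0.895,{\y+\z+0.49});}}
\end{scope}
\end{tikzpicture}
\caption{The packing map for the weight equal to $\lambda^{2j}$ on the strip $2^{-j-1}\le x_1<2^{-j}$, with $\lambda=0.7$ and three levels shown. Each square adjacent to the wall $x_1=0$ (thick) is cut out, shrunk by $\lambda$, and placed in the middle of the position that its parent offers. Strips and their images have the same shade; the margins separate pieces that were cut apart.}\label{fig:model}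
\end{figure}

We check \eqref{P2} for all dyadic $R\subset[0,1)^2$. If $R$ is a wall square of level $i$, its right half gives $\omega(R)\ge\frac12\lambda^{2i}4^{-i}$, so $\operatorname{diam}P(R)\le2\omega(R)^{1/2}$. Any other $R$ lies in the right half of the smallest wall square containing it, say of level $i$; there $\omega=\lambda^{2i}$ and $g$ scales by $\lambda^i$, so $\operatorname{diam}g(R)=\sqrt2\,\omega(R)^{1/2}$. For \eqref{P1}, let $x\ne y$ in $Z$ and let $R$, of level $i$, be the smallest wall square containing both. If both lie in the right half of $R$, then $|g(x)-g(y)|=\lambda^i|x-y|\ge\lambda D(x,y)$ by \eqref{eq:modelD}. Otherwise one of them, say $x$, lies in a left child $R'$ that does not contain $y$. Then $g(x)\in P(R')$, while $g(y)$ lies in the image under $\Psi_R$ of the closure of another child, hence outside the interior of $\Psi_R(\bar R')$. The margin gives $|g(x)-g(y)|\ge\frac{1-\lambda}{2}\lambda^i2^{-i-1}$, whereas $D(x,y)\le\sqrt2\,\lambda^{i-1}2^{-i}$ by \eqref{eq:modelD}. So $g$ is a packing map.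

The general construction has the same shape. On a cube $Q$ we use a map $\Psi_Q$ onto a cube $P(Q)$ of volume $\omega(Q)$ as long as the averages of $\omega$ stay comparable to $\omega_Q$. Where they first leave this range we stop, cut, place the pieces with margins inside the image of the stopping cube, and start again. In the model the averages go down, so a dilation leaves more room than the pieces need. For an $A_1$ weight the averages over subcubes of $Q$ never fall below a fixed multiple of $\omega_Q$, but they may go up. Then a stopping cube $Q'$ needs volume $\omega(Q')$, more than its share $\omega_Q|Q'|$ under a dilation, and $\Psi_Q$ has to enlarge all stopping cubes at once, however they are arranged, at the expense of the rest of $Q$. Only a lower bound on the volumes $|\Psi_Q(Q')|$ is needed, and this is what Theorem~\ref{thm:jac} supplies.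

\section{Weights}\label{sec:weights}

We prove Theorem~\ref{thm:main} under a weaker hypothesis on the weight: there are $C_0\ge1$ and $\gamma\in(0,1]$ with
\begin{equation}\tag{$A_\infty$}\label{eq:Ainf}
\omega(E)\le C_0\Big(\frac{|E|}{|Q|}\Big)^{\gamma}\omega(Q)\qquad\text{for all cubes } Q\text{ and measurable } E\subset Q .
\end{equation}
It says that a small fraction of a cube carries a small fraction of its weight. The weight of Section~\ref{sec:model} satisfies it with $\gamma=1$: if $s=\sup_Q|x_1|$, then $|x_1|\ge s/2$ on at least a quarter of $Q$, so $\operatorname{ess\,sup}_Q\omega\le4\lambda^{-2}\omega_Q$.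

\begin{theorem}\label{thm:Ainf}
Let $d\ge2$, let $\omega$ be a weight satisfying \eqref{eq:Ainf}, and let $\phi:(\mathbb{R}^d,D_\omega)\to\mathbb{R}^n$ be regular in the sense of \textup{(R1)}, \textup{(R2)}. Then there is a regular map $\psi:\mathbb{R}^d\to\mathbb{R}^{n+m_d}$ with $\phi(\mathbb{R}^d)\times\{0\}\subset\psi(\mathbb{R}^d)$, whose regularity constant depends only on $d,n,C_0,\gamma$ and the regularity constant of $\phi$.
\end{theorem}

Theorem~\ref{thm:main} follows from Theorem~\ref{thm:Ainf} and the next lemma.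

\begin{lemma}\label{lem:A1}
An $A_1$ weight satisfies \eqref{eq:Ainf} with $C_0=2$ and $\gamma$ depending only on $d$ and the $A_1$ constant.
\end{lemma}

\begin{proof}
A cube $Q$ lies in a ball $B$ with $|B|\le C_d|Q|$, and $\operatorname{ess\,inf}_B\omega\le\operatorname{ess\,inf}_Q\omega$. Hence
\begin{equation}\label{eq:A1cube}
\omega_Q\le C_1\operatorname*{ess\,inf}_Q\omega\qquad\text{for all cubes } Q,
\end{equation}
with $C_1\ge1$ depending only on $d$ and the $A_1$ constant. The truncation $\min(\omega,j)$ satisfies \eqref{eq:A1cube} with the same $C_1$, since its average is at most $\min(\omega_Q,j)$. Assume first that $\omega$ is bounded.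

Fix $Q$ and $t>\omega_Q$, and let $Q_l$ be the maximal dyadic subcubes of $Q$ with $\omega_{Q_l}>t$. Each is a proper subcube whose parent has average at most $t$, so $\omega_{Q_l}\le2^dt$. By the Lebesgue differentiation theorem $\omega\le t$ a.e.\ on $Q\setminus\bigcup Q_l$, and by \eqref{eq:A1cube} $\omega\ge t/C_1$ a.e.\ on $Q_l$. Therefore
\[
\omega(\{x\in Q:\omega>t\})\le\sum_l\omega(Q_l)\le2^dt\sum_l|Q_l|\le2^dt\,|\{x\in Q:C_1\omega\ge t\}|.
\]
Multiply by $t^{\varepsilon-1}$ and integrate over $t\in(\omega_Q,\infty)$. By Fubini's theorem the left side becomes $\varepsilon^{-1}\int_Q\omega\,(\omega^\varepsilon-\omega_Q^\varepsilon)^+$, and the right side is at most $2^d(1+\varepsilon)^{-1}\int_Q(C_1\omega)^{1+\varepsilon}$. Thus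
\[
\int_Q\omega^{1+\varepsilon}-\omega_Q^\varepsilon\,\omega(Q)\le\varepsilon\,2^dC_1^{1+\varepsilon}\int_Q\omega^{1+\varepsilon}.
\]
For $\varepsilon=2^{-d-1}C_1^{-2}$ the factor on the right is at most $\frac12$, and the integral is finite because $\omega$ is bounded, so $|Q|^{-1}\int_Q\omega^{1+\varepsilon}\le2\omega_Q^{1+\varepsilon}$. Applying this to $\min(\omega,j)$ and letting $j\to\infty$ gives it for unbounded $\omega$. By H\"older's inequality,
\[
\omega(E)\le\Big(\int_Q\omega^{1+\varepsilon}\Big)^{\frac1{1+\varepsilon}}|E|^{\frac{\varepsilon}{1+\varepsilon}}\le2\,\omega(Q)\Big(\frac{|E|}{|Q|}\Big)^{\frac\varepsilon{1+\varepsilon}}.\qedhere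
\]
\end{proof}

In this section and in Section~\ref{sec:packing}, $C$ and $c$ denote positive constants that depend only on $d,C_0,\gamma$ and may change from line to line; $C(A)$ may also depend on $A$.

\begin{lemma}\label{lem:facts}
Let $\omega$ satisfy \eqref{eq:Ainf}, and let $A\ge1$.
\begin{itemize}
\item[(a)] If $Q_1\subset Q_2$ are cubes with $\ell(Q_2)\le A\ell(Q_1)$, then $\omega(Q_2)\le C(A)\omega(Q_1)$. Every cube has positive $\omega$-measure.
\item[(b)] Let $R$ be a cube. If $x\in R$ and $t\le A\ell(R)$, then $\omega(B(x,t))\le C(A)\omega(R)$. If $R$ meets $\bar B(x,t)$ and $\ell(R)\le At$, then $\omega(R)\le C(A)\omega(B(x,t))$.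
\item[(c)] $D(x,y)^d\le\omega(B(x,|x-y|))\le C\,D(x,y)^d$.
\item[(d)] $\omega(B(x,t))\to\infty$ as $t\to\infty$, and $\omega(B(x,t))\to0$ as $t\to0$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) If $|Q_2\setminus Q_1|\le(2C_0)^{-1/\gamma}|Q_2|$, then \eqref{eq:Ainf} gives $\omega(Q_2\setminus Q_1)\le\frac12\omega(Q_2)$, so $\omega(Q_2)\le2\omega(Q_1)$. In general, the Minkowski combinations $(1-s)Q_1+sQ_2$, $0\le s\le1$, are cubes that increase from $Q_1$ to $Q_2$, with side $(1-s)\ell(Q_1)+s\ell(Q_2)$. Choose finitely many of them with consecutive side ratios so close to $1$ that the special case applies; their number is bounded in terms of $A,d,C_0,\gamma$. If $\omega(Q)=0$ for one cube, then $\omega(AQ)=0$ for all $A$, so $\omega=0$ a.e., which is excluded.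

(b) In the first case $R$ and $B(x,t)$ lie in the cube with center $x$ and side $2(A+1)\ell(R)$; apply (a) to $R$ and this cube. In the second case $R$ lies in the cube with center $x$ and side $2(A+1)t$, and $B(x,t)$ contains the concentric cube of side $t/\sqrt d$.

(c) We have $B_{x,y}\subset\bar B(x,|x-y|)$, and spheres are null. For the second inequality, $B_{x,y}$ contains the cube of side $|x-y|/\sqrt d$ centered at the midpoint of $x$ and $y$, and the concentric cube of side $3|x-y|$ contains $B(x,|x-y|)$.

(d) For a fixed cube $E$ and $Q\supset E$, \eqref{eq:Ainf} gives $\omega(Q)\ge C_0^{-1}(|Q|/|E|)^\gamma\omega(E)$, which tends to infinity with $|Q|$. The second limit holds because $\omega$ is locally integrable.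
\end{proof}

By (a) we can fix $C_2\ge1$ with $\omega(Q)\le C_2\,\omega(Q')$ for every dyadic child $Q'$ of a cube $Q$.

The packing map will be built from the top down on a single cube and then extended to $\mathbb{R}^d$ by exhaustion. The standard dyadic grid is unsuitable for this, since its cubes never straddle a coordinate hyperplane. Put $a_0=0$, $a_j=a_{j-1}+2^{j-1}$ for $j$ odd, $a_j=a_{j-1}$ for $j$ even, and
\[
Q^{(j)}=[-a_j,2^j-a_j)^d,\qquad j\ge0 .
\]
For $j$ odd the interval $[-a_{j-1},2^{j-1}-a_{j-1})$ is the upper half of $[-a_j,2^j-a_j)$, and for $j$ even it is the lower half. So $Q^{(j-1)}$ is a dyadic child of $Q^{(j)}$, both endpoints tend to infinity, and $\bigcup_jQ^{(j)}=\mathbb{R}^d$. Let $\mathcal{D}$ be the family of all dyadic subcubes of all $Q^{(j)}$. For each $i\in\mathbb{Z}$ the cubes of side $2^i$ in $\mathcal{D}$ form a partition of $\mathbb{R}^d$, a translate of the standard one.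

\section{From a packing map to a regular map}\label{sec:reduction}

\subsection{Extension from closed sets}

A Lipschitz extension $\bar f$ of a map $f$ on a closed set $A$ can collapse large parts of $\mathbb{R}^d\setminus A$; if $A=\{0\}$, it may be constant. So we add coordinates, which have to vanish on $A$. The distance $\delta$ to $A$ is one such coordinate, and it fixes the scale, but not the position: for $A=\{0\}$ and $d\ge2$ the map $x\mapsto|x|$ collapses spheres. Once $\bar f(x)$ and $\delta(x)$ are roughly known, however, $x$ is confined to boundedly many Whitney cubes, and a further bounded number of coordinates records the position of $x$ within its cube.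

\begin{lemma}\label{lem:ext}
Let $d\ge1$, let $A\subset\mathbb{R}^d$ be closed and nonempty, and let $f:A\to\mathbb{R}^n$ be $K$-Lipschitz and such that for every ball $B$ of radius $r$ the set $f^{-1}(B)$ is covered by at most $K$ balls of radius $Kr$. Then there is a regular map $\psi:\mathbb{R}^d\to\mathbb{R}^{n+m_d}$ with $\psi=(f,0)$ on $A$. Here $m_d$ depends only on $d$, and the regularity constant of $\psi$ only on $d,n,K$.
\end{lemma}

\begin{proof}
Here $C$ depends only on $d,n,K$. The functions $\bar f_i(x)=\inf_{a\in A}(f_i(a)+K|x-a|)$ are $K$-Lipschitz extensions of the coordinates of $f$, so $\bar f=(\bar f_1,\dots,\bar f_n)$ is $\sqrt nK$-Lipschitz. Let $\delta(x)=\operatorname{dist}(x,A)$. Let $\mathcal{W}$ be a Whitney decomposition of $\mathbb{R}^d\setminus A$: a family of closed dyadic cubes with disjoint interiors and union $\mathbb{R}^d\setminus A$, such that $\operatorname{diam}Q\le\operatorname{dist}(Q,A)\le4\operatorname{diam}Q$ for $Q\in\mathcal{W}$. (If $A=\mathbb{R}^d$, the family is empty.)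

Let $Q^*=\frac98Q$. Every point of $Q^*$ is within $\frac1{16}\operatorname{diam}Q$ of $Q$, so $\frac{15}{16}\operatorname{diam}Q\le\delta\le6\operatorname{diam}Q$ on $Q^*$. If $Q^*$ meets $Q'^*$, the diameters of $Q$ and $Q'$ are therefore within a factor $7$ of each other, and $Q'$ lies in a ball of radius $C_d\operatorname{diam}Q$ about the center of $Q$. Comparing volumes, each $Q^*$ meets at most $N_d-1$ other cubes $Q'^*$. Enumerate $\mathcal{W}$ and give each cube in turn one of $N_d$ colors not yet used by these neighbors. Then $Q^*\cap Q'^*=\emptyset$ for distinct cubes of the same color.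

Let $x_Q$ be the center of $Q$ and $\eta_Q(x)=\max(0,1-16\operatorname{dist}(x,Q)/\ell(Q))$, so that $\eta_Q=1$ on $Q$, $\eta_Q=0$ off $Q^*$, and $\eta_Q$ is $16/\ell(Q)$-Lipschitz. Put $u_Q(x)=\eta_Q(x)(x-x_Q)$ and
\[
E_i=\sum_{Q\text{ of color } i}u_Q,\qquad\psi=(\bar f,\delta,E_1,\dots,E_{N_d}),\qquad m_d=1+dN_d .
\]
On $A$ we have $\delta=0$ and $E_i=0$, because $Q^*\cap A=\emptyset$; so $\psi=(f,0)$ on $A$.

\emph{Property \textup{(R1)}.} If $x\in Q^*$ and $y\in\mathbb{R}^d$, then $u_Q(x)-u_Q(y)=(\eta_Q(x)-\eta_Q(y))(x-x_Q)+\eta_Q(y)(x-y)$ and $|x-x_Q|\le\sqrt d\,\ell(Q)$, so $u_Q$ is $(16\sqrt d+1)$-Lipschitz. At any two points $x,y$ at most two summands of $E_i$ are nonzero at $x$ or $y$, so $E_i$ is Lipschitz with twice this constant.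

\emph{Property \textup{(R2)}.} Let $X=\psi^{-1}(B(p,r))$, let $p'$ be the $\mathbb{R}^n$-component of $p$, and split $X$ into $X_1=\{x\in X:\delta(x)\le4r\}$ and $X_2=X\setminus X_1$. For $y\in\mathbb{R}^d$ let $a_y\in A$ be a nearest point to $y$. If $y\in X_1$, then $|f(a_y)-p'|\le|\bar f(a_y)-\bar f(y)|+|\bar f(y)-p'|<(4\sqrt nK+1)r$. By hypothesis all these $a_y$ lie in $K$ balls of radius $Cr$, and so $X_1$ lies in the concentric balls of radius $Cr+4r$.

Suppose $X_2\ne\emptyset$, fix $x\in X_2$, and put $t=\delta(x)>4r$. For $y\in X_2$ we have $|\psi(x)-\psi(y)|<2r<t/2$, so $\delta(y)\in[t/2,3t/2]$. A cube $Q\in\mathcal{W}$ containing $y$ has $\operatorname{diam}Q\le\delta(y)\le5\operatorname{diam}Q$, so $\operatorname{diam}Q\in[t/10,3t/2]$. Moreover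
\[
|f(a_x)-f(a_y)|\le|\bar f(x)-\bar f(y)|+\sqrt nK(\delta(x)+\delta(y))\le Ct ,
\]
so all $a_y$ with $y\in X_2$ lie in $K$ balls of radius $Ct$, and all Whitney cubes that meet $X_2$ lie in the concentric balls of radius $Ct+3t$. These cubes have disjoint interiors and diameter at least $t/10$, so there are at most $C$ of them. If $Q$ is one of them, of color $i$, then $E_i(y)=y-x_Q$ on $Q$, so $|y-y'|=|E_i(y)-E_i(y')|<2r$ for $y,y'\in X_2\cap Q$. Hence $X_2$ is covered by $C$ balls of radius $2r$.
\end{proof}

\subsection{The reduction}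

\begin{proposition}\label{prop:reduction}
Let $\omega$ and $\phi$ be as in Theorem~\ref{thm:Ainf}. Suppose that $Z\subset\mathbb{R}^d$ is dense and $g:Z\to\mathbb{R}^d$ is a packing map for $\omega$ and $\mathcal{D}$. Then there is a regular $\psi:\mathbb{R}^d\to\mathbb{R}^{n+m_d}$ with $\phi(\mathbb{R}^d)\times\{0\}\subset\psi(\mathbb{R}^d)$, whose constant depends only on $d,n,C_0,\gamma$ and the constants of $\phi$ and $g$.
\end{proposition}

\begin{proof}
Here $C$ depends only on these quantities. Since $D(x,y)>0$ for $x\ne y$, \eqref{P1} makes $g$ injective. Put $A_0=g(Z)$ and $f_0=\phi\circ g^{-1}:A_0\to\mathbb{R}^n$. By (R1) and \eqref{P1}, $|\phi(x)-\phi(y)|\le CD(x,y)\le C|g(x)-g(y)|$ for $x,y\in Z$, so $f_0$ is Lipschitz.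

\emph{Images of $D$-balls.} Let $\mathcal{B}=\{y:D(x,y)<r\}$ and $t=\sup_{y\in\mathcal{B}}|x-y|$. For $y\in\mathcal{B}$, Lemma~\ref{lem:facts}(c) gives $\omega(B(x,|x-y|))\le Cr^d$. By part (d), $t$ is finite; by (c) and (d), $\mathcal{B}$ contains a neighborhood of $x$, so $t>0$; and $\omega(B(x,t))\le Cr^d$ by monotone convergence. The ball $\bar B(x,t)\supset\mathcal{B}$ is covered by at most $3^d$ cubes $R\in\mathcal{D}$ that meet it and have $t\le\ell(R)<2t$. By Lemma~\ref{lem:facts}(b), $\omega(R)\le Cr^d$, so $\operatorname{diam}g(R\cap Z)\le Cr$ by \eqref{P2}. Thus $g(\mathcal{B}\cap Z)$ is covered by $3^d$ Euclidean balls of radius $Cr$. If $B$ is a ball of radius $r$ in $\mathbb{R}^n$, then by (R2) $\phi^{-1}(B)$ is covered by $C$ $D$-balls of radius $Cr$, so $f_0^{-1}(B)=g(\phi^{-1}(B)\cap Z)$ is covered by $C$ Euclidean balls of radius $Cr$.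

\emph{Passing to the closure.} Let $A=\overline{A_0}$ and let $f:A\to\mathbb{R}^n$ be the continuous extension of $f_0$, which is Lipschitz with the same constant. If $a\in A$ and $f(a)\in B(p,r)$, then points of $A_0$ near $a$ are mapped into $B(p,2r)$, so $f^{-1}(B(p,r))\subset\overline{f_0^{-1}(B(p,2r))}$. Doubling the radii of the covering balls, we see that $f$ satisfies the hypotheses of Lemma~\ref{lem:ext}.

\emph{The image of $f$ contains that of $\phi$.} Let $x\in\mathbb{R}^d$ and $x\in R\in\mathcal{D}$. Choose $z_i\in Z\cap\operatorname{int}R$ with $z_i\to x$. By \eqref{P2} the sequence $g(z_i)$ is bounded, so along a subsequence $g(z_i)\to a\in A$. By (R1) and Lemma~\ref{lem:facts}(c),(d), $|\phi(z_i)-\phi(x)|\le CD(x,z_i)\to0$. Hence $f(a)=\lim f_0(g(z_i))=\lim\phi(z_i)=\phi(x)$.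

The map $\psi$ of Lemma~\ref{lem:ext} satisfies $\psi(\mathbb{R}^d)\supset\psi(A)=f(A)\times\{0\}\supset\phi(\mathbb{R}^d)\times\{0\}$.
\end{proof}

\section{A one-sided divergence inequality}\label{sec:div}

For a small vector field $X/N$ we have $\log J(\mathrm{id}+X/N)\approx\operatorname{div}X/N$. So the infinitesimal form of Theorem~\ref{thm:jac} asks for a Lipschitz field with $\operatorname{div}X\ge h-\beta$, where $h$ is merely bounded. To avoid boundary conditions we reflect and work on the torus $\mathbb{T}=(\mathbb{R}/2\mathbb{Z})^d$, $d\ge2$, with Lebesgue measure $dx$ normalized to total mass $1$; in this section $|E|$, integrals and convolutions refer to this measure. Let $\mathcal{R}$ be the group of the $2^d$ diagonal matrices with entries $\pm1$; it acts on $\mathbb{R}^d$ and on $\mathbb{T}$. For a matrix $A$, $|A|=(\sum A_{ij}^2)^{1/2}$ is the Frobenius norm; it dominates the operator norm and satisfies $|AB|\le|A||B|$ and $|\operatorname{tr}AB|\le|A||B|$.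

We use two facts about a Lipschitz map $X$. It is differentiable a.e.\ (Rademacher's theorem), and this derivative is also its derivative in the sense of distributions. If $|\nabla X|\le L$ a.e., then $X$ is $L$-Lipschitz, because its mollifications are smooth with $|\nabla\cdot|\le L$ everywhere.

\begin{lemma}\label{lem:div}
For $M_0,\beta>0$ there is $L=L(d,M_0,\beta)$ such that for each $h\in L^\infty(\mathbb{T})$ with $|h|\le M_0$ and $\int h=0$ there is a Lipschitz vector field $X:\mathbb{T}\to\mathbb{R}^d$ with $|\nabla X|\le L$ and $\operatorname{div}X\ge h-\beta$ a.e. If $h\circ r=h$ for all $r\in\mathcal{R}$, one can also have $X\circ r=rX$ for all $r\in\mathcal{R}$.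
\end{lemma}

The obvious candidate $X=\nabla u$ with $\Delta u=h$ has $\partial_jX_i=T_{ij}h$, where $T_{ij}$ is the Fourier multiplier with symbol $\xi_i\xi_j/|\xi|^2$ (and $0$ at $\xi=0$) in the basis $e^{i\pi\xi\cdot x}$, $\xi\in\mathbb{Z}^d$. We have no $L^\infty$ bound for $T_{ij}$ at our disposal, so we argue by duality. An obstruction to the lemma is a function $\nu\in L^1$, and for it the operators $T_{ij}$ yield only a weak $L^1$ bound. Such a bound does not control an $L^1$ norm in general, as $|x|^{-d}$ shows. But because we ask for an inequality, the obstruction is \emph{nonnegative}; then the negative part of $\nu-1$ is bounded by $1$, and the weak bound suffices.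

\begin{lemma}[Weak type estimate]\label{lem:weak}
$|\{|T_{ij}f|>t\}|\le C_d\|f\|_1/t$ for $f\in C^\infty(\mathbb{T})$ and $t>0$.
\end{lemma}

\begin{proof}
Write $T=T_{ij}$. By Parseval's identity $T$ has norm at most $1$ on $L^2$.

\emph{The kernel.} Let $\Gamma$ be the distribution with Fourier coefficients $-1/(\pi^2|\xi|^2)$ for $\xi\ne0$ and $0$ for $\xi=0$. Then $\Delta\Gamma=\delta_0-1$ and $Tf=\Gamma*\partial_i\partial_jf$. Let $\Phi$ be the multiple of $|x|^{2-d}$ (of $\log|x|$ if $d=2$) with $\Delta\Phi=\delta_0$ for our normalization, and let $\chi$ be smooth, equal to $1$ near $0$ and supported in $|x|<\frac12$. Then $\Delta(\chi\Phi)-\delta_0=2\nabla\chi\cdot\nabla\Phi+\Phi\Delta\chi$ is smooth. So $\Delta(\Gamma-\chi\Phi)$ is smooth, the Fourier coefficients of $\Gamma-\chi\Phi$ decay faster than any power, and $\Gamma-\chi\Phi$ is smooth. Hence $k=\partial_i\partial_j\Gamma$ is smooth off $0$, with $|\nabla k(x)|\le C_d|x|^{-d-1}$, where $|x|$ is the distance to $0$ in $\mathbb{T}$. If $b\in L^2$ vanishes off a compact set $E$, then $Tb(x)=\int k(x-y)b(y)\,dy$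 for a.e.\ $x\notin E$: integrate by parts for smooth $b$ supported near $E$, and approximate in $L^2$.

\emph{Decomposition.} For $t\le\|f\|_1$ there is nothing to prove, as $|\mathbb{T}|=1$. Let $t>\|f\|_1$, and let $Q_l$ be the maximal dyadic subcubes of $[-1,1)^d$ on which the average of $|f|$ exceeds $t$. This average is at most $2^dt$, we have $|f|\le t$ a.e.\ off $\bigcup Q_l$, and $\sum|Q_l|\le\|f\|_1/t$. Let $f_l$ be the mean of $f$ on $Q_l$, $b_l=(f-f_l)1_{Q_l}$, and $u=f-\sum b_l$, the sum converging in $L^2$. Then $|u|\le2^dt$ a.e.\ and $\|u\|_1\le\|f\|_1$, so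
\[
|\{|Tu|>t/2\}|\le4\|u\|_2^2/t^2\le2^{d+2}\|f\|_1/t .
\]
Let $B_l$ be the ball of radius $2\operatorname{diam}Q_l$ about the center $c_l$ of $Q_l$; then $\sum|B_l|\le C_d\|f\|_1/t$. For $x\notin B_l$, since $\int b_l=0$, we have $Tb_l(x)=\int(k(x-y)-k(x-c_l))b_l(y)\,dy$. Points $z\in Q_l$ satisfy $|x-z|\ge\frac34|x-c_l|$, so $|k(x-y)-k(x-c_l)|\le C_d\operatorname{diam}Q_l\,|x-c_l|^{-d-1}$ for $y\in Q_l$, and the integral of this bound over $x\notin B_l$ is at most $C_d$. Hence $\int_{\mathbb{T}\setminus B_l}|Tb_l|\le C_d\|b_l\|_1$. As $T\sum b_l=\sum Tb_l$ in $L^2$ and $\sum\|b_l\|_1\le2\|f\|_1$, the integral of $|T\sum b_l|$ over $\mathbb{T}\setminus\bigcup B_l$ is at most $C_d\|f\|_1$. Chebyshev's inequality at level $t/2$ finishes the proof.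
\end{proof}

\begin{proof}[Proof of Lemma~\ref{lem:div}]
Let $L>0$, to be chosen, and $\mathcal{C}=\{\operatorname{div}X:X\text{ Lipschitz},\ |\nabla X|\le L\text{ a.e.}\}\subset L^\infty(\mathbb{T})$. Let $L^\infty_+$ be the cone of nonnegative functions and $\mathcal{K}=\mathcal{C}-L^\infty_+$. The first claim is that $h-\beta\in\mathcal{K}$.

\emph{$\mathcal{K}$ is convex and weak-$*$ closed.} Convexity holds because both sets are convex. The cone $L^\infty_+$ is weak-$*$ closed, and a compact set plus a closed set is closed, so it suffices to show that $\mathcal{C}$ is weak-$*$ compact. It is bounded and $L^1$ is separable, so the weak-$*$ topology on it is metrizable and we may use sequences $\operatorname{div}X_j$. Normalize $\int X_j=0$. By the Arzel\`a--Ascoli theorem a subsequence converges uniformly to a Lipschitz field $X$, and along a further subsequence $\nabla X_j$ converges weak-$*$ to a matrix field $A$. Integration by parts against smooth functions gives $A=\nabla X$. For measurable $E$, $\int_E|A|^2=\lim\int_E\operatorname{tr}(A^{T}\nabla X_j)\le L\int_E|A|$,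 so $|A|\le L$ a.e. Thus $\operatorname{div}X_j\to\operatorname{div}X\in\mathcal{C}$.

\emph{The obstruction.} Suppose $h-\beta\notin\mathcal{K}$. The Hahn--Banach theorem separates a point strictly from a closed convex set by a continuous functional, and the weak-$*$ continuous functionals on $L^\infty$ are given by $L^1$. So there is $\nu\in L^1$ with $\int(h-\beta)\nu>\sup_{v\in\mathcal{K}}\int v\nu\ge0$, the last inequality because $0\in\mathcal{K}$. Testing with $v=-s1_{\{\nu<0\}}$, $s\to\infty$, shows $\nu\ge0$. Also $\nu\ne0$, and we normalize $\int\nu=1$. Put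
\[
\tau=\sup\Big\{\int\nu\operatorname{div}X:\ X\in C^1(\mathbb{T};\mathbb{R}^d),\ |\nabla X|\le1\Big\}.
\]
Since $\int h=0$,
\begin{equation}\label{eq:sep}
0\le L\tau\le\sup_{v\in\mathcal{K}}\int v\nu<\int h(\nu-1)-\beta\le M_0\|\nu-1\|_1-\beta .
\end{equation}
As $\|\nu-1\|_1\le2$, this gives $\tau\le2M_0/L$. We show that a small $\tau$ forces $\nu$ to be close to $1$ in $L^1$, which contradicts \eqref{eq:sep}.

\emph{A representation of $\nu-1$.} On the subspace $\{\nabla X:X\in C^1\}$ of $C(\mathbb{T};\mathbb{R}^{d\times d})$, with the supremum of the Frobenius norm, the functional $\nabla X\mapsto\int\nu\operatorname{tr}\nabla X$ has norm $\tau$. Extend it with the same norm (Hahn--Banach) and represent the extension by measures (Riesz): there are signed measures $\sigma_{ij}$ of total variation at most $\tau$ with $\int\nu\operatorname{div}X=\sum_{i,j}\int\partial_jX_i\,d\sigma_{ij}$ for $X\in C^1$. Taking $X=\nabla u$ with $u$ the real and imaginary parts of $e^{-i\pi\xi\cdot x}$ gives $|\xi|^2\hat\nu(\xi)=\sum\xi_i\xi_j\hat\sigma_{ij}(\xi)$.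 Let $\zeta_\varepsilon\ge0$ be smooth, of integral $1$, supported in $B(0,\varepsilon)$, and put $\nu_\varepsilon=\nu*\zeta_\varepsilon$, $\sigma_{ij}^\varepsilon=\sigma_{ij}*\zeta_\varepsilon$. Multiplying by $\hat\zeta_\varepsilon(\xi)$ and using $\int\nu_\varepsilon=1$, we get $\nu_\varepsilon-1=\sum T_{ij}\sigma^\varepsilon_{ij}$, with $\|\sigma_{ij}^\varepsilon\|_1\le\tau$. Lemma~\ref{lem:weak}, applied to each term at level $t/d^2$, gives $|\{|\nu_\varepsilon-1|>t\}|\le C_d'\tau/t$ for $t>0$.

\emph{Use of the sign.} Since $\int(\nu_\varepsilon-1)=0$ and $1-\nu_\varepsilon\le1$,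
\[
\|\nu_\varepsilon-1\|_1=2\int(1-\nu_\varepsilon)^+=2\int_0^1|\{1-\nu_\varepsilon>t\}|\,dt\le2\int_0^1\min(1,C_d'\tau/t)\,dt=:2\Theta(\tau).
\]
As $\nu_\varepsilon\to\nu$ in $L^1$, also $\|\nu-1\|_1\le2\Theta(\tau)$. The function $\Theta$ is nondecreasing, depends only on $d$, and tends to $0$ at $0$ by dominated convergence. Choose $L$ with $2M_0\Theta(2M_0/L)<\beta$. Then the right side of \eqref{eq:sep} is negative, a contradiction. So $h-\beta\in\mathcal{K}$.

\emph{Symmetry.} For $r\in\mathcal{R}$ the field $X^r(x)=rX(rx)$ has $\nabla X^r(x)=r(\nabla X)(rx)r$, a matrix with the same Frobenius norm and the same trace as $(\nabla X)(rx)$. So $|\nabla X^r|\le L$ and $\operatorname{div}X^r(x)\ge h(rx)-\beta=h(x)-\beta$. The average $\bar X$ of the fields $X^r$ keeps both bounds, and $X^r(r'x)=r'X^{rr'}(x)$ gives $\bar X\circ r'=r'\bar X$.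
\end{proof}

\section{Proof of the one-sided Jacobian theorem}\label{sec:jac}

We move from the density $1$ to the density $w$ along a segment, in $N$ small steps, each a map $\mathrm{id}+X_k/N$. The function that $\operatorname{div}X_k$ must dominate is transported by the map built so far and has no regularity; what matters is that its supremum norm is unchanged, so that Lemma~\ref{lem:div} applies each time with the same $L$. One difficulty remains. A divergence has mean zero, so we must subtract a mean $m_k$, and we have to show that these corrections do not add up to a large loss.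

We use the change of variables formula $\int_{F(E)}u=\int_E(u\circ F)\,JF$ for an injective Lipschitz map $F$, and the chain rule $J(G\circ F)=(JG\circ F)\,JF$ a.e.\ for bi-Lipschitz $F,G$, which holds because bi-Lipschitz maps preserve null sets.

\begin{proof}[Proof of Theorem~\ref{thm:jac}]
Extend $w$ to $[-1,1]^d$ by $w\circ r=w$ for $r\in\mathcal{R}$, and then $2\mathbb{Z}^d$-periodically; it has mean $1$ on $\mathbb{T}$. Let $w_t=1+t(w-1)$ for $0\le t\le1$. Then $w_t\in[1/M,M]$, $\int_{\mathbb{T}}w_t=1$, and $|\partial_t\log w_t|=|w-1|/w_t\le M^2$. Fix, in this order,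
\[
\beta_1=\tfrac12\beta e^{-2M^2},\qquad L=L(d,2M^2,\beta_1)\text{ from Lemma~\ref{lem:div}},\qquad N\ge\max\big(2L,\,L^2/\beta_1\big),
\]
with $N$ an integer depending only on $d,M,\beta$. For $1\le k\le N$ put $a_k=\log w_{k/N}-\log w_{(k-1)/N}$, so $|Na_k|\le M^2$ and $a_k\circ r=a_k$. Call a bi-Lipschitz bijection $F$ of $\mathbb{R}^d$ \emph{admissible} if it commutes with $\mathcal{R}$ and with translations by $2\mathbb{Z}^d$ and maps $[0,1]^d$ onto itself. Admissible maps form a group and induce homeomorphisms of $\mathbb{T}$, so $\int_{\mathbb{T}}JF=1$. We construct admissible $F_0=\mathrm{id},F_1,\dots,F_N$ with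
\begin{equation}\label{eq:Jk}
JF_k\ge e^{-c_k}w_{k/N}\ \text{ a.e.},\qquad c_0=0,\quad c_k=\Big(1+\frac{2M^2}N\Big)c_{k-1}+\frac{2\beta_1}N .
\end{equation}

\emph{The step.} Given $F_{k-1}$, let $h_k=Na_k\circ F_{k-1}^{-1}$ and $m_k=\int_{\mathbb{T}}h_k$. Then $h_k-m_k$ is $\mathcal{R}$-invariant, has mean zero, and is bounded by $2M^2$. Let $X_k$ be the symmetric field of Lemma~\ref{lem:div}, viewed as a periodic field on $\mathbb{R}^d$, with $|\nabla X_k|\le L$ and $\operatorname{div}X_k\ge h_k-m_k-\beta_1$. Put $G_k=\mathrm{id}+X_k/N$ and $F_k=G_k\circ F_{k-1}$.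

\emph{$G_k$ is admissible.} The map $X_k/N$ is $L/N$-Lipschitz and $L/N\le\frac12$. For each $y$ the map $x\mapsto y-X_k(x)/N$ is a contraction, so $G_k(x)=y$ has exactly one solution, and
\begin{equation}\label{eq:Gk}
(1-L/N)|x-y|\le|G_k(x)-G_k(y)|\le(1+L/N)|x-y| .
\end{equation}
It commutes with $\mathcal{R}$ and $2\mathbb{Z}^d$ because $X_k$ is symmetric and periodic. Let $r$ be the reflection of the $i$-th coordinate. If $x_i\in\mathbb{Z}$, then $rx-x\in2\mathbb{Z}^d$, so $X_k(x)=X_k(rx)=rX_k(x)$ and the $i$-th component of $X_k(x)$ vanishes. With the other coordinates fixed, $(G_k)_i$ is therefore a strictly increasing function of $x_i$ that fixes the integers. So $G_k$ maps into itself each product $I_1\times\dots\times I_d$ in which every $I_i$ is an integer point or an open interval between consecutive integers. These products partition $\mathbb{R}^d$ and $G_k$ is onto, so each is mapped onto itself; and $[0,1]^d$ is a union of such products.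

\emph{The Jacobian of $G_k$.} If $|A|\le\frac12$, then $\det(I+sA)\ne0$ for $0\le s\le1$, so $\det(I+A)>0$, and $|\operatorname{tr}A^j|\le|A|\,|A^{j-1}|\le|A|^j$ for $j\ge2$. Hence
\[
\log\det(I+A)=\operatorname{tr}A+\sum_{j\ge2}\frac{(-1)^{j+1}}j\operatorname{tr}A^j\ge\operatorname{tr}A-\frac{|A|^2}2\sum_{j\ge0}2^{-j}=\operatorname{tr}A-|A|^2 .
\]
With $A=\nabla X_k/N$ and $L^2/N\le\beta_1$ this gives $\log JG_k\ge(h_k-m_k-2\beta_1)/N$. Since $h_k\circ F_{k-1}=Na_k$, the chain rule and \eqref{eq:Jk} for $k-1$ give, a.e.,
\begin{equation}\label{eq:chain}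
\log JF_k\ge a_k-\frac{m_k+2\beta_1}N+\log w_{(k-1)/N}-c_{k-1}=\log w_{k/N}-c_{k-1}-\frac{m_k+2\beta_1}N .
\end{equation}

\emph{The mean $m_k$.} Write $JF_{k-1}=w_{(k-1)/N}+v$. Both $JF_{k-1}$ and $w_{(k-1)/N}$ have integral $1$, so $\int v=0$, and $v^-\le(1-e^{-c_{k-1}})w_{(k-1)/N}$ by \eqref{eq:Jk}. Thus the one-sided bound becomes a two-sided bound in $L^1$: $\|v\|_1=2\int v^-\le2c_{k-1}$. Next, $w_{k/N}=w_{(k-1)/N}+(w-1)/N$ and $\log(1+s)\le s$ give $Na_k\,w_{(k-1)/N}\le w-1$. Changing variables,
\[
m_k=\int Na_k\,JF_{k-1}=\int Na_k\,w_{(k-1)/N}+\int Na_k\,v\le\int(w-1)+M^2\|v\|_1\le2M^2c_{k-1}.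
\]
Inserted in \eqref{eq:chain}, this is \eqref{eq:Jk} for $k$.

\emph{Conclusion.} Solving the recursion, $c_N=\frac{2\beta_1}N\sum_{j=0}^{N-1}(1+2M^2/N)^j\le2\beta_1e^{2M^2}=\beta$. Let $F$ be the restriction of $F_N$ to $[0,1]^d$. It maps $[0,1]^d$ onto itself and $JF\ge e^{-\beta}w$. By \eqref{eq:Gk} and $-\log(1-s)\le2s$ for $0\le s\le\frac12$, it is bi-Lipschitz with constant $\Lambda=e^{2L}$.
\end{proof}

\section{Construction of the packing map}\label{sec:packing}

Throughout this section $d\ge2$ and $\omega$ satisfies \eqref{eq:Ainf}.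

\subsection{One generation}

For a cube $Q'$ and $k\ge1$ let $\mathcal{D}_k(Q')$ be the family of its $2^{kd}$ dyadic subcubes of side $2^{-k}\ell(Q')$. Compared with the model case there is one more difficulty. The image $\Psi(\bar Q')$ of a stopping cube has large volume but is distorted, and it need not contain a cube of volume $\omega(Q')$. So we cut $Q'$ into the cubes of $\mathcal{D}_k(Q')$ with $k$ large but fixed. By \eqref{eq:Ainf} each piece needs only a small target cube, and small cubes can be packed into all of $\Psi(\bar Q')$ except a thin boundary layer.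

\begin{lemma}\label{lem:gen}
There are $H_1,\Lambda\ge1$, $k\in\mathbb{N}$ and $c_1>0$, depending only on $d,C_0,\gamma$, with the following property. Let $Q$ be a half-open cube, $P$ a closed cube with $|P|=\omega(Q)$, and $\lambda=\omega_Q^{1/d}$. Then there are a family of disjoint proper dyadic subcubes of $Q$, called \emph{stops}, a homeomorphism $\Psi:\bar Q\to P$, and for each stop $Q'$ and each $q\in\mathcal{D}_k(Q')$ a half-open cube $S(q)$ and a closed cube $P(q)\subset S(q)$ with $|P(q)|=\omega(q)$, such that:
\begin{itemize}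
\item[(G1)] the union $\Omega$ of the stops has $\omega(\Omega)\le\frac12\omega(Q)$;
\item[(G2)] $H_1^{-1}\omega_Q\le\omega_R\le H_1\omega_Q$ for every dyadic $R\subset Q$ that is not a proper subcube of a stop;
\item[(G3)] $\Lambda^{-1}\lambda|x-y|\le|\Psi(x)-\Psi(y)|\le\Lambda\lambda|x-y|$ for $x,y\in\bar Q$;
\item[(G4)] for each stop $Q'$ the cubes $S(q)$, $q\in\mathcal{D}_k(Q')$, are disjoint subsets of $\Psi(\operatorname{int}Q')$, and $\operatorname{dist}(P(q),\mathbb{R}^d\setminus S(q))\ge c_1\lambda\,\ell(Q')$.
\end{itemize}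
\end{lemma}

\begin{proof}
Let $\kappa=4^{d+1}$. This is the factor by which we try to oversize the stops: $4^d$ pays for margins and for rounding sides to powers of $2$, one factor $2$ is lost in Theorem~\ref{thm:jac}, and one pays for the boundary layer. The constants are chosen in the order $\kappa,H,\Lambda,k$.

\emph{Stops.} Choose $H\ge2$ so that $\theta=C_0H^{-\gamma}+H^{-1}$ satisfies $\kappa\theta\le\frac12$, and put $H_1=\max(2^d,C_2)H$. The stops are the maximal dyadic $Q'\subset Q$ with $\omega_{Q'}>H\omega_Q$ (up stops) or $\omega_{Q'}<H^{-1}\omega_Q$ (down stops). They are disjoint, and proper since $\omega_Q>0$. If a dyadic $R\subset Q$ lies in no stop, then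
\begin{equation}\label{eq:nostop}
H^{-1}\omega_Q\le\omega_R\le H\omega_Q .
\end{equation}
The parent $R$ of a stop $Q'$ lies in no stop, and $C_2^{-1}\omega_R\le\omega_{Q'}\le2^d\omega_R$. This proves (G2). The up stops have $|Q'|<\omega(Q')/(H\omega_Q)$, so their union has Lebesgue measure at most $|Q|/H$, and by \eqref{eq:Ainf} $\omega$-measure at most $C_0H^{-\gamma}\omega(Q)$. The down stops have total $\omega$-measure at most $H^{-1}\omega_Q|Q|$. So $\omega(\Omega)\le\theta\omega(Q)$, which implies (G1).

\emph{The map $\Psi$.} Define $w=\kappa\,\omega_{Q'}/\omega_Q$ on each stop $Q'$, and $w=b$ on $Q\setminus\Omega$, where the constant $b$ is to make the average of $w$ over $Q$ equal to $1$: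
\[
b\,\frac{|Q\setminus\Omega|}{|Q|}=1-\kappa\,\frac{\omega(\Omega)}{\omega(Q)}\in[\tfrac12,1].
\]
By \eqref{eq:nostop} and Lebesgue differentiation, $\omega\le H\omega_Q$ a.e.\ on $Q\setminus\Omega$, so $|Q\setminus\Omega|\ge(1-\theta)\omega(Q)/(H\omega_Q)\ge|Q|/(2H)$. Thus $\frac12\le b\le2H$, and by (G2) $w$ takes values in $[1/M,M]$ with $M=\kappa H_1$. Transport $w$ to $[0,1]^d$ by a dilation and translation, apply Theorem~\ref{thm:jac} with $\beta=\log2$, and compose the resulting $F$ with the dilations $\bar Q\to[0,1]^d$ and $[0,1]^d\to P$. Their ratios multiply to $\omega(Q)^{1/d}/\ell(Q)=\lambda$. We obtain $\Psi$ with (G3) for $\Lambda=\Lambda(d,M,\log2)$ and with $J\Psi\ge\frac12\omega_Qw$. Hence for each stop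
\begin{equation}\label{eq:room}
|\Psi(Q')|=\int_{Q'}J\Psi\ge\tfrac\kappa2\,\omega(Q')=2\cdot4^d\,\omega(Q').
\end{equation}

\emph{The boundary layer.} Fix a stop $Q'$, let $\ell'=\ell(Q')$ and $U=\Psi(\operatorname{int}Q')$. By invariance of domain (a continuous injective map from an open subset of $\mathbb{R}^d$ to $\mathbb{R}^d$ has open image), $U$ is open. Since $\Psi(\bar Q')$ is compact, $\partial U=\bar U\setminus U\subset\Psi(\bar Q')\setminus U=\Psi(\partial Q')$. For $q\in\mathcal{D}_k(Q')$ let $s(q)$ be the power of $2$ with $2\omega(q)^{1/d}\le s(q)<4\omega(q)^{1/d}$, and let $s=\max_qs(q)$. By \eqref{eq:Ainf}, $\omega(q)\le C_02^{-kd\gamma}\omega(Q')$, and by (G2), $\omega(Q')^{1/d}\le H_1^{1/d}\lambda\ell'$, so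
\begin{equation}\label{eq:ssmall}
\frac s{\lambda\ell'}\le4(C_0H_1)^{1/d}\,2^{-k\gamma}.
\end{equation}
Call the cubes $2^i(z+[0,1)^d)$, $z\in\mathbb{Z}^d$, $i\in\mathbb{Z}$, \emph{standard}. Let $W$ be the union of the standard cubes of side $s$ whose closures lie in $U$. Let $x\in\operatorname{int}Q'$ with $\Psi(x)\notin W$. The closure of the standard cube of side $s$ containing $\Psi(x)$ contains a point outside $U$, and the segment from $\Psi(x)\in U$ to this point meets $\partial U$. So $\Psi(x)$ is within $\sqrt d\,s$ of $\Psi(\partial Q')$, and $\operatorname{dist}(x,\partial Q')\le\Lambda\sqrt d\,s/\lambda$ by (G3). The points of $Q'$ within distance $\rho$ of one of the $2d$ faces have measure at most $2d(\rho/\ell')|Q'|$, and $J\Psi\le(\Lambda\lambda)^d$. With $\lambda^d|Q'|=\omega_Q|Q'|\le H_1\omega(Q')$ we get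
\[
|U\setminus W|\le(\Lambda\lambda)^d\cdot2d\,\frac{\Lambda\sqrt d\,s}{\lambda\ell'}\,|Q'|\le2d^{3/2}\Lambda^{d+1}H_1\,\frac s{\lambda\ell'}\,\omega(Q').
\]
Since $\Lambda$ and $H_1$ do not depend on $k$, by \eqref{eq:ssmall} we can fix $k=k(d,C_0,\gamma)$ so that the right side is at most $\omega(Q')$. As $|U|=|\Psi(Q')|$, \eqref{eq:room} gives
\begin{equation}\label{eq:W}
|W|\ge(2\cdot4^d-1)\,\omega(Q')\ge4^d\omega(Q')>\sum_{q\in\mathcal{D}_k(Q')}s(q)^d .
\end{equation}

\emph{Packing.} Choose disjoint standard cubes $S(q)\subset W$ of side $s(q)$ one at a time, in order of decreasing $s(q)$. When $q$ is reached, $W$ and the cubes already chosen are unions of standard cubes of side $s(q)$, so the unoccupied part of $W$ is too; it has positive volume by \eqref{eq:W}, so it contains such a cube. Let $P(q)$ be the closed cube of volume $\omega(q)$ concentric with $S(q)$. Its side is at most $s(q)/2$, so its distance to the complement of $S(q)$ is at least $s(q)/4$. Finally $\omega(q)\ge C_2^{-k}\omega(Q')\ge C_2^{-k}H_1^{-1}(\lambda\ell')^d$, so $s(q)/4\ge c_1\lambda\ell'$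 with $c_1=\frac12(C_2^kH_1)^{-1/d}$. This is (G4).
\end{proof}

\begin{remark}
For an $A_1$ weight and $H\ge C_1$ there are no down stops, since $\omega_{Q'}\ge\operatorname{ess\,inf}_Q\omega\ge\omega_Q/C_1$ by \eqref{eq:A1cube}. Apart from Lemma~\ref{lem:facts}, condition \eqref{eq:Ainf} is used twice: it makes $\theta$ small, so that there is room to oversize the up stops by the factor $\kappa$, and it makes the pieces $q$ small in \eqref{eq:ssmall}.
\end{remark}

\subsection{Iteration}

\begin{proposition}\label{prop:local}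
Let $Q_*$ be a half-open cube. There are $Z\subset Q_*$ with $\omega(Q_*\setminus Z)=0$ and a packing map $g:Z\to\mathbb{R}^d$ for $\omega$ and the family of dyadic subcubes of $Q_*$, with constant depending only on $d,C_0,\gamma$.
\end{proposition}

\begin{proof}
\emph{Tops.} The only top of generation $0$ is $Q_*$, with $P(Q_*)$ any closed cube of volume $\omega(Q_*)$. If $Q$ is a top of generation $i$, apply Lemma~\ref{lem:gen} to $Q$ and $P(Q)$, and write $\Psi_Q$, $\lambda_Q$ for the map and the scale. The cubes $q\in\mathcal{D}_k(Q')$, $Q'$ a stop of $Q$, are the \emph{children} of $Q$; they are tops of generation $i+1$, with $P(q)$ given by the lemma. Tops of one generation are disjoint and children are proper subcubes, so a cube is a top in at most one way, and the tops containing a given point or cube form a chain. The children of $Q$ partition the union of its stops, so by (G1) the tops of generation $i$ have total $\omega$-measure at most $2^{-i}\omega(Q_*)$. Hence the set $Z$ of points of $Q_*$ that lie in only finitely many tops satisfies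 $\omega(Q_*\setminus Z)=0$. For $x\in Z$ put $g(x)=\Psi_Q(x)$, where $Q$ is the smallest top containing $x$. A top $Q\ni x$ is the smallest one if and only if $x$ lies in no stop of $Q$. By (G4), $P(q)\subset P(Q)$ for a child $q$ of $Q$, so $g(x)\in P(q)$ for every top $q\ni x$. Therefore, for a top $Q$ and $x\in Q\cap Z$:
\begin{equation}\label{eq:where}
\begin{aligned}
&g(x)=\Psi_Q(x)&&\text{if } x\text{ lies in no stop of } Q,\\
&g(x)\in P(q)\subset S(q)\subset\Psi_Q(\operatorname{int}Q')&&\text{if } x\in q\in\mathcal{D}_k(Q'),\ Q'\text{ a stop of } Q.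
\end{aligned}
\end{equation}

\emph{Proof of \eqref{P2}.} Let $R\subset Q_*$ be dyadic and let $Q$ be the smallest top containing $R$. Suppose first that $R$ lies in no stop of $Q$. Then every stop that meets $R$ is contained in $R$, so \eqref{eq:where} gives $g(R\cap Z)\subset\Psi_Q(\bar R)$. By (G3) and (G2) this set has diameter at most $\Lambda\sqrt d\,\lambda_Q\ell(R)=\Lambda\sqrt d\,(\omega_Q|R|)^{1/d}\le C\omega(R)^{1/d}$. Suppose next that $R\subset Q'$ for a stop $Q'$ of $Q$. By minimality of $Q$, $R$ lies in no $q\in\mathcal{D}_k(Q')$, so $\ell(R)>2^{-k}\ell(Q')$ and $\omega(R)\ge C_2^{-k}\omega(Q')$. By \eqref{eq:where}, $g(R\cap Z)\subset\Psi_Q(\bar Q')$, whose diameter is at most $\Lambda\sqrt d\,(\omega_Q|Q'|)^{1/d}\le C\omega(Q')^{1/d}\le C\omega(R)^{1/d}$.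

\emph{Proof of \eqref{P1}.} Let $x\ne y$ in $Z$, let $Q$ be the smallest top containing both, and write $\Psi=\Psi_Q$, $\lambda=\lambda_Q$.

\emph{Case 1: $x$ and $y$ lie in the same stop $Q'$ of $Q$.} By minimality of $Q$ they lie in different cubes $q_1,q_2\in\mathcal{D}_k(Q')$. Then $g(x)\in P(q_1)$ and $g(y)\in S(q_2)$, which is disjoint from $S(q_1)$, so $|g(x)-g(y)|\ge c_1\lambda\ell(Q')$ by (G4). On the other hand $|x-y|\le\sqrt d\,\ell(Q')$, so Lemma~\ref{lem:facts}(c),(b) and (G2) give $D(x,y)^d\le C\omega(Q')\le C(\lambda\ell(Q'))^d$.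

\emph{Case 2: they do not lie in the same stop.} Let $\ell_x$ be the side of the stop of $Q$ containing $x$, and $\ell_x=0$ if there is none; define $\ell_y$ in the same way. The margins control $|g(x)-g(y)|$ from below when $|x-y|$ is small compared with $\ell_x+\ell_y$, and the map $\Psi$ does so when it is large. We claim first that
\begin{equation}\label{eq:margin}
|g(x)-g(y)|\ge c_1\lambda\max(\ell_x,\ell_y).
\end{equation}
By symmetry it suffices to treat $\ell_x>0$. Let $x\in q\in\mathcal{D}_k(Q')$; then $y\notin Q'$. If $y$ lies in no stop, then $g(y)=\Psi(y)\notin\Psi(\operatorname{int}Q')$ by injectivity. If $y$ lies in a stop $Q''\ne Q'$, then $g(y)\in\Psi(\operatorname{int}Q'')$, which is disjoint from $\Psi(\operatorname{int}Q')$. In both cases $g(y)\notin S(q)$ while $g(x)\in P(q)$, and (G4) gives $|g(x)-g(y)|\ge c_1\lambda\ell_x$. Next, $|g(x)-\Psi(x)|\le\Lambda\sqrt d\,\lambda\ell_x$: by \eqref{eq:where} the left side is $0$ if $\ell_x=0$, and otherwise both points lie in $\Psi(\bar Q')$. The same holds for $y$. With (G3) and \eqref{eq:margin},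
\[
\Lambda^{-1}\lambda|x-y|\le|g(x)-g(y)|+\Lambda\sqrt d\,\lambda(\ell_x+\ell_y)\le\big(1+2\Lambda\sqrt d/c_1\big)|g(x)-g(y)| .
\]
So $t=|x-y|+\ell_x$ satisfies $\lambda t\le C|g(x)-g(y)|$, and it remains to show $D(x,y)\le C\lambda t$. Note that $0<t\le(\sqrt d+1)\ell(Q)$. If $t\le\ell(Q)$, let $R$ be the dyadic subcube of $Q$ with $x\in R$ and $t\le\ell(R)<2t$; otherwise let $R=Q$. In both cases $\ell(R)<2t$, $t\le(\sqrt d+1)\ell(R)$ and $\ell(R)>\ell_x$. A stop containing $R$ would contain $x$ and have side $\ell_x\ge\ell(R)$; so $R$ lies in no stop, and $\omega_R\le H_1\omega_Q$ by (G2). By Lemma~\ref{lem:facts}(c),(b),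
\[
D(x,y)^d\le\omega(B(x,t))\le C\omega(R)\le CH_1\omega_Q(2t)^d=C(\lambda t)^d .\qedhere
\]
\end{proof}

\subsection{Exhaustion and the end of the proof}

\begin{proposition}\label{prop:global}
There are a countable dense set $Z\subset\mathbb{R}^d$ and a packing map $g:Z\to\mathbb{R}^d$ for $\omega$ and $\mathcal{D}$, with constant depending only on $d,C_0,\gamma$.
\end{proposition}

\begin{proof}
Let $g_j:Z_j\to\mathbb{R}^d$ be given by Proposition~\ref{prop:local} for $Q_*=Q^{(j)}$. The complement of $Y=\bigcap_j\big(Z_j\cup(\mathbb{R}^d\setminus Q^{(j)})\big)$ is $\omega$-null and every cube has positive $\omega$-measure, so $Y$ is dense. Let $Z$ be a countable dense subset of $Y$, and fix $z_0\in Z\cap Q^{(0)}$. Then $Z\cap Q^{(j)}\subset Z_j$ for all $j$. Translating $g_j$, which preserves \eqref{P1} and \eqref{P2}, we may assume $g_j(z_0)=0$. If $z\in Z\cap Q^{(i)}$ and $j\ge i$, then \eqref{P2} for $g_j$ and $R=Q^{(i)}$ gives $|g_j(z)|\le C\omega(Q^{(i)})^{1/d}$. By a diagonal argument a subsequence of $(g_j)$ converges at every point of $Z$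 to a map $g$. Any two points of $Z$ lie in $Z_j$, and any $R\in\mathcal{D}$ is a dyadic subcube of $Q^{(j)}$, for all large $j$; so \eqref{P1} and \eqref{P2} pass to the limit.
\end{proof}

\begin{proof}[Proof of Theorems~\ref{thm:Ainf} and~\ref{thm:main}]
Theorem~\ref{thm:Ainf} follows from Propositions~\ref{prop:global} and~\ref{prop:reduction}, with $m_d=1+dN_d$ from Lemma~\ref{lem:ext}. By Lemma~\ref{lem:A1} it contains Theorem~\ref{thm:main}.
\end{proof}

\section{Doubling measures}\label{sec:doubling}

We prove Theorem~\ref{thm:doubling}. Let $D=D_\mu$. Constants now depend on $d$, $n$, the doubling constant and the regularity constant of $\phi$. Iterating the doubling condition gives, for $A\ge1$,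
\begin{equation}\label{eq:dbl}
\mu(E)\le C(A)\,\mu(B(z,t))\qquad\text{for Borel sets } E\subset B(z,At).
\end{equation}
As $\mu\ne0$, every ball has positive measure, and $D(x,y)>0$ for $x\ne y$. Applying \eqref{eq:dbl} to the open ball inside $B_{x,y}$, and to the ball inscribed in a cube $Q$, we get
\begin{equation}\label{eq:dbl2}
\mu(\bar B(x,A|x-y|))\le C(A)D(x,y)^d\quad(x\ne y),\qquad\mu(A\bar Q)\le C(A)\mu(Q).
\end{equation}

\subsection{The case $d=1$}
Here the bijection $G$ of the introduction exists. The set $B(x,2t)\setminus B(x,t)$ contains $B(z,t/2)$ with $z=x+3t/2$, and $B(x,t)\subset B(z,4t)$, so $\mu(B(x,2t))\ge(1+c)\mu(B(x,t))$ by \eqref{eq:dbl}. Iterating in both directions, $\mu(B(x,t))$ tends to $0$ as $t\to0$ and to $\infty$ as $t\to\infty$. In particular $\mu$ has no atoms. Let $G(x)=\mu((0,x])$ for $x\ge0$ and $G(x)=-\mu((x,0])$ for $x<0$. Then $|G(x)-G(y)|=\mu(B_{x,y})=D(x,y)$, and $G$ is continuous and strictly increasing. It is onto, because $|G(x)|\ge\mu(B(x/2,|x|/2))\ge c\mu(B(0,|x|))\to\infty$ as $|x|\to\infty$. So $\psi=(\phi\circ G^{-1},0)$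 is regular and has image $\phi(\mathbb{R})\times\{0\}$.

\subsection{The case $d\ge2$}
By Theorem~\ref{thm:Ainf} it suffices to show that $\mu=\omega\,dx$ with $\omega$ satisfying \eqref{eq:Ainf}. The existence of $\phi$ is used for this. It forces a triangle inequality for chains of any length, which the weight of Section~\ref{sec:model} violates; summing along lines then yields a reverse H\"older inequality, and this improves itself.

\emph{Step 1: $D(x,y)\le C_3\sum_{i=1}^lD(x_{i-1},x_i)$ for every chain $x=x_0,\dots,x_l=y$.} First, there is $K_0\ge1$ with $D(x,z)\le K_0\max(D(x,y),D(y,z))$. Indeed, by symmetry let $|x-y|\ge|y-z|$; if $x=y$, then $z=x$ and $D(x,z)=D(x,y)$, and otherwise $B_{x,z}\subset\bar B(x,2|x-y|)$ and \eqref{eq:dbl2} applies. By induction, $D(z_0,z_j)\le K_0^j\max_iD(z_{i-1},z_i)$. This is useful only for bounded $j$, and $\phi$ lets us shorten the chain. For $x=y$ the claim holds with $C_3\ge1$, because $\mu(\{x\})\le D(x,x_1)^d$. Let $x\ne y$ and let $s>0$ be the sum. By (R1) all $\phi(x_i)$ lie in a ball of radius $Cs$, so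 by (R2) the points $x_i$ lie in $N\le C$ $D$-balls of radius $C's$, where we may take $C'\ge1$. Assign to each $x_i$ one of these balls containing it, and join two distinct balls by an edge if they are assigned to consecutive points. The chain gives a walk from the ball of $x$ to the ball of $y$. A shortest such walk visits distinct balls $\mathcal{B}_1,\dots,\mathcal{B}_p$, $p\le N$, with centers $c_j$, and each edge comes from consecutive points $u_j\in\mathcal{B}_j$, $v_{j+1}\in\mathcal{B}_{j+1}$ with $D(u_j,v_{j+1})\le s$. The chain $x,c_1,u_1,v_2,c_2,u_2,\dots,c_p,y$ has at most $3N$ steps, each with $D\le C's$. Hence $D(x,y)\le K_0^{3N}C's$.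

\emph{Step 2: a reverse H\"older inequality at scale $\varepsilon$.} Let $\omega_\varepsilon(x)=\varepsilon^{-d}\mu(B(x,\varepsilon))$, a lower semicontinuous, locally bounded function, and write $\langle u\rangle_Q=|Q|^{-1}\int_Qu$ and $\alpha_d=|B(0,1)|$. By Fubini's theorem,
\begin{equation}\label{eq:fubini}
\int_E\omega_\varepsilon\,dx=\int\varepsilon^{-d}|E\cap B(y,\varepsilon)|\,d\mu(y),\quad\text{so}\quad\int_Q\omega_\varepsilon\le\alpha_d\,\mu(3\bar Q)\le C\mu(Q)\ \text{ if }\varepsilon\le\ell(Q).
\end{equation}
We claim that, with $C$ independent of $\varepsilon$ and $Q$,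
\begin{equation}\label{eq:RH}
\langle\omega_\varepsilon\rangle_Q\le C\langle\omega_\varepsilon^{1/d}\rangle_Q^{\,d}\qquad\text{for every cube } Q .
\end{equation}
If $\ell(Q)<\varepsilon$, then $B(x,\varepsilon)\subset B(y,(1+\sqrt d)\varepsilon)$ for $x,y\in Q$, so $\sup_Q\omega_\varepsilon\le C\inf_Q\omega_\varepsilon$ and \eqref{eq:RH} follows. Let $\ell=\ell(Q)\ge\varepsilon$, and let $I=[p,p']$ be a segment in $\bar Q$ parallel to the first axis and joining opposite faces. Divide $I$ into $\lceil\ell/\varepsilon\rceil\le2\ell/\varepsilon$ equal segments $I_i=[p_{i-1},p_i]$, of length in $[\varepsilon/2,\varepsilon]$. For $u\in I_i$ we have $B_{p_{i-1},p_i}\subset B(u,2\varepsilon)$, so $D(p_{i-1},p_i)\le C\varepsilon\,\omega_\varepsilon(u)^{1/d}$. Averaging over $u\in I_i$ gives $D(p_{i-1},p_i)\le2C\int_{I_i}\omega_\varepsilon^{1/d}\,ds$. Since $Q\subset\bar B(p,\sqrt d\,|p-p'|)$, \eqref{eq:dbl2} and Step~1 give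
\[
\mu(Q)^{1/d}\le CD(p,p')\le CC_3\sum_iD(p_{i-1},p_i)\le C\int_I\omega_\varepsilon^{1/d}\,ds .
\]
Averaging over all such $I$ gives $\mu(Q)^{1/d}\le C\ell^{1-d}\int_Q\omega_\varepsilon^{1/d}=C\ell\,\langle\omega_\varepsilon^{1/d}\rangle_Q$. With \eqref{eq:fubini}, $\langle\omega_\varepsilon\rangle_Q\le C\ell^{-d}\mu(Q)\le C\langle\omega_\varepsilon^{1/d}\rangle_Q^{\,d}$.

\emph{Step 3: self-improvement.} Gehring's lemma \cite{Gehring} states: if $p>1$ and a nonnegative $v\in L^p_{\mathrm{loc}}(\mathbb{R}^d)$ satisfies $\langle v^p\rangle_Q^{1/p}\le C\langle v\rangle_Q$ for all cubes $Q$, then there are $q>p$ and $C'$, depending only on $d,p,C$, with $\langle v^q\rangle_Q^{1/q}\le C'\langle v^p\rangle_Q^{1/p}$ for all cubes $Q$. By \eqref{eq:RH} it applies to $v=\omega_\varepsilon^{1/d}$ with $p=d$; this is where $d\ge2$ is needed. It gives $\langle\omega_\varepsilon^{q/d}\rangle_Q^{d/q}\le C\langle\omega_\varepsilon\rangle_Q$, and H\"older's inequality gives $\int_E\omega_\varepsilon\le C(|E|/|Q|)^\gamma\int_Q\omega_\varepsilon$ for $E\subset Q$, with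 $\gamma=1-d/q$ and $C$ independent of $\varepsilon$.

Let $O\subset Q$ be open. For $y\in O$ the integrand in \eqref{eq:fubini} with $E=O$ equals $\alpha_d$ when $\varepsilon$ is small, so Fatou's lemma along $\varepsilon=1/j$ gives $\alpha_d\mu(O)\le\liminf_j\int_O\omega_{1/j}$. With the second part of \eqref{eq:fubini}, $\mu(O)\le C(|O|/|Q|)^\gamma\mu(Q)$. Now let $E\subset Q$ be a Borel set and $\eta>0$. Choose an open $O$ with $E\subset O\subset\operatorname{int}2Q$ and $|O|\le|E|+\eta$. The estimate for the cube $2Q$ and \eqref{eq:dbl2} give $\mu(E)\le\mu(O)\le C((|E|+\eta)/|Q|)^\gamma\mu(Q)$. Letting $\eta\to0$, we get $\mu(E)\le C(|E|/|Q|)^\gamma\mu(Q)$. Hence $\mu$ is absolutely continuous, its density $\omega$ is a weight satisfying \eqref{eq:Ainf}, and $D_\mu=D_\omega$. Theorem~\ref{thm:Ainf} completes the proof of Theorem~\ref{thm:doubling}. \qed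

\begin{thebibliography}{9}

\bibitem{Gehring}
Gehring, Acta Math. 130 (1973).

\bibitem{problem}
\emph{Wavelets obtained by continuous deformations of the Haar wavelet},
\texttt{https://www.rsme.es/anuarios/RMI-vol12(1996).pdf}.

\end{thebibliography}
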